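# Tensors all of whose contractions have small rank

## A rank-three tensor over $\mathbb F_2$ whose contractions have rank at most two

Let $V=\mathbb F_2^2$ with basis $a,b$. Its nonzero vectors are $a$, $b$ and $a+b$. Take the tensor
$$\omega=a\otimes a\otimes a\otimes a+b\otimes b\otimes b\otimes b+(a+b)\otimes(a+b)\otimes(a+b)\otimes(a+b)\in V^{\otimes 4}.$$
Call a tensor of the form $v_1\otimes v_2\otimes v_3\otimes v_4$ pure, and call the least number of pure tensors that add up to $\omega$ its rank. What is the rank of $\omega$, and what happens to it when we apply a linear functional $x\in V^*$ to one of the four factors?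

The second question is quick. It does not matter which factor we use, since $\omega$ is symmetric, and the result is
$$x(a)\,a^{\otimes 3}+x(b)\,b^{\otimes 3}+x(a+b)\,(a+b)^{\otimes 3}.$$
There are four functionals. The zero functional gives $0$. The other three have values $(x(a),x(b),x(a+b))$ equal to $(1,0,1)$, $(0,1,1)$ and $(1,1,0)$. In each case one of the three terms dies, so every such contraction has rank at most $2$.

The rank of $\omega$ itself is at most $3$. To see that it is not smaller, group the factors as $V^{\otimes 2}\otimes V^{\otimes 2}$, so that $\omega$ becomes $p_1\otimes p_1+p_2\otimes p_2+p_3\otimes p_3$ with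
$$p_1=a\otimes a,\qquad p_2=b\otimes b,\qquad p_3=(a+b)\otimes(a+b)=a\otimes a+a\otimes b+b\otimes a+b\otimes b.$$
These three elements of $V^{\otimes2}$ are linearly independent, so $\omega$, seen as a matrix, has rank $3$. A pure 4-fold tensor gives a matrix of rank at most $1$. Hence $\omega$ needs at least three pure tensors, and its rank is $3$.

So $\omega$ has rank $3$, and no contraction shows it. Would more factors help? They do not: in $a^{\otimes k}+b^{\otimes k}+(a+b)^{\otimes k}$ every functional still kills one of the three terms, and for every $k\ge 4$ the grouping $V^{\otimes 2}\otimes V^{\otimes (k-2)}$ still gives rank $3$ (this is a case of Lemma 1 below).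

Would a bigger field help? Here it does. If $|K|\ge 3$, choose $t\in K$ with $t\ne 0,-1$ and let $x(a)=1$, $x(b)=t$. Then $x(a+b)=1+t\neq0$, and the contraction is $a^{\otimes(k-1)}+t\,b^{\otimes (k-1)}+(1+t)(a+b)^{\otimes (k-1)}$. For $k\ge 5$ the grouping into $2$ and $k-3\ge2$ factors shows that it has rank $3$. Over such a field the contractions do detect the rank of this tensor.

The question of these notes is what happens in general: if $k$ is large, can the bound "rank at most $r$" be tested on contractions?

## Rank, contraction, and a conjectured bound on the number of factors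

Let $K$ be a field and let $V_1,\dots,V_k$ be $K$-vector spaces, possibly infinite-dimensional. We call the positions $1,\dots,k$ slots.

**Definition (rank).** A pure tensor in $V_1\otimes\cdots\otimes V_k$ is one of the form $v_1\otimes\cdots\otimes v_k$ with $v_i\in V_i$. The rank $\operatorname{rk}\omega$ is the minimal number of pure tensors whose sum is $\omega$, so $\operatorname{rk}0=0$. An empty tensor product is $K$, in which nonzero scalars have rank $1$.

**Definition (contraction).** For $x\in V_i^*$ let
$$\psi_{i,x}:V_1\otimes\cdots\otimes V_k\to V_1\otimes\cdots\otimes\widehat{V_i}\otimes\cdots\otimes V_k,\qquad v_1\otimes\cdots\otimes v_k\mapsto x(v_i)\,v_1\otimes\cdots\otimes\widehat{v_i}\otimes\cdots\otimes v_k,$$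
where the hat means omission. The tensors $\psi_{i,x}\omega$ are the contractions of $\omega$. Their rank is taken in the $(k-1)$-fold product.

**Definition (parallel).** Nonzero vectors $u,v$ are parallel, written $u\parallel v$, if $Ku=Kv$. This is an equivalence relation.

For instance, over $\mathbb F_2$ distinct nonzero vectors are never parallel, while in $\mathbb F_3^2$ the eight nonzero vectors fall into four parallel classes.

**Conjecture.** Fix a natural number $r$. Then there exists a universal bound $k_0$, depending on $r$ (and perhaps on the ground field), such that for any $k>k_0$ and any tensor $\omega$ in any $k$-fold tensor product $V_1\otimes\cdots\otimes V_k$ we have $\operatorname{rk}\omega\le r$ if and only if all contractions of $\omega$ have rank at most $r$.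

The problem comes from https://math-unibe.ch/jdraisma/publications/mlappl.pdf. We shall see that the conjecture is false as stated, and determine exactly the pairs $(K,r)$ for which it is true. Four elementary facts carry the discussion.

**Fact 1.** Applying $\bigotimes_i\varphi_i$ with $\varphi_i$ linear, or contracting any set of slots, does not increase rank. Indeed both operations are linear and send pure tensors to pure tensors. In particular $\operatorname{rk}\psi_{i,x}\omega\le\operatorname{rk}\omega$, so the "only if" half of the conjecture always holds.

**Fact 2.** If $v\neq0$, some functional has value $1$ on $v$. If $u,v$ are nonzero and $u\not\parallel v$, there is a functional $x$ with $x(u)=0$ and $x(v)=1$. For the second claim, $u,v$ are linearly independent, so they extend to a basis. This works over any field.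

**Fact 3 (flattening).** Split the slots into two groups and regard $\omega$ as an element of a 2-fold product $P\otimes Q$. A pure tensor stays pure, so the rank of $\omega$ in $P\otimes Q$ is at most $\operatorname{rk}\omega$. Moreover, if $p_1,\dots,p_n\in P$ are linearly independent and $q_1,\dots,q_n\in Q$ are linearly independent, then $\sum_j p_j\otimes q_j$ has rank $n$ in $P\otimes Q$. Indeed, consider the map $P^*\to Q$ sending $x$ to the contraction by $x$. For a sum of $m$ pure tensors its image has dimension at most $m$. For $\sum_jp_j\otimes q_j$ the image is the span of the $q_j$, because the values $x(p_j)$ can be prescribed freely; its dimension is $n$.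

**Fact 4.** Every $\omega$ can be written $\omega=\sum_{j=1}^dT_j\otimes e_j$ with $e_1,\dots,e_d\in V_k$ linearly independent: expand the slot-$k$ vectors of any decomposition in a basis of their span. Extending the dual functionals of $e_1,\dots,e_d$ to $V_k$, we see that each $T_j$, and more generally each linear combination of the $T_j$, is a contraction of $\omega$.

## The cases $r=0$ and $r=1$

For $r=0$ the conjecture holds trivially: if all contractions vanish, then all $T_j$ in Fact 4 vanish, so $\omega=0$. From now on $r\ge1$.

For $r=1$ let us check by hand that over every field, and for every $k\ge3$, a tensor whose contractions all have rank at most $1$ has rank at most $1$. Write $\omega=\sum_{j=1}^dT_j\otimes e_j$ as in Fact 4 with $d$ minimal. Then $T_1,\dots,T_d$ are linearly independent: otherwise, after renumbering, $T_d=\sum_{j<d}c_jT_j$ and $\omega=\sum_{j<d}T_j\otimes(e_j+c_je_d)$ is a shorter expression of the same kind. If $d\le1$, then $\operatorname{rk}\omega\le 1$, since $\operatorname{rk}T_1\le 1$.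

Suppose $d\ge2$. The tensors $T_1$, $T_2$ and $T_1+T_2$ are contractions of $\omega$, so each has rank at most $1$. Write $T_1=p_1\otimes\cdots\otimes p_{k-1}$ and $T_2=q_1\otimes\cdots\otimes q_{k-1}$. Being independent, $T_1$ and $T_2$ disagree somewhere: $p_i\not\parallel q_i$ for some $i$. If they also disagreed in a second slot $h$, we could flatten $T_1+T_2$ with slot $i$ on one side and the rest on the other. The slot-$i$ vectors $p_i,q_i$ are independent. The two remaining pure tensors are independent too, because by Fact 2 a product of functionals that separates them in slot $h$ is $1$ on one and $0$ on the other, and the same with roles exchanged. So $T_1+T_2$ would have rank at least $2$, a contradiction. Hence $T_1,T_2$ disagree in exactly one slot $i$. As $k-1\ge2$, there is another slot $h<k$, with $p_h\parallel q_h$. Choose $x$ with $x(p_h)=1$, so that also $x(q_h)\ne0$. Then $\psi_{h,x}\omega=\sum_j(\psi_{h,x}T_j)\otimes e_j$, where $\psi_{h,x}T_1$ and $\psi_{h,x}T_2$ are nonzero pure tensors that disagree in slot $i$, hence are independent. Keep $e_1,e_2$ and send $e_3,\dots,e_d$ to $0$ by a linear map on $V_k$. The image $\psi_{h,x}T_1\otimes e_1+\psi_{h,x}T_2\otimes e_2$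 has rank $2$ by Fact 3, so $\operatorname{rk}\psi_{h,x}\omega\ge2$, a contradiction.

For $k=2$ the statement fails: $e_1\otimes e_1+e_2\otimes e_2$ has rank $2$, and its contractions are vectors. So the number of factors does matter. In this small case what we used was the set of slots in which two pure tensors disagree, and the slot to contract was one in which the terms agreed. Both points will return.

## Sums of powers, and the failure of the conjecture for $r\ge|K|$

The opening example generalizes once we know the rank of a sum of powers.

**Lemma 1.** Let $S\subset V$ be a finite set of $n\ge1$ pairwise non-parallel nonzero vectors. Then $\operatorname{rk}\sum_{v\in S}v^{\otimes k}=n$ for all $k\ge\max(1,2(n-1))$.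

*Proof.* The rank is clearly at most $n$. If $n=1$, the tensor is nonzero, so its rank is $1$. Let $n\ge2$.

We first show that for $m\ge n-1$ the tensors $v^{\otimes m}$, $v\in S$, are linearly independent. Fix $v$. Assign to each of the $n-1$ vectors $w\in S\setminus\{v\}$ its own slot, and in that slot use a functional $x_w$ with $x_w(w)=0$ and $x_w(v)=1$. In the remaining slots use a functional with value $1$ on $v$. The product of these functionals is $1$ on $v^{\otimes m}$, and it is $0$ on $w^{\otimes m}$ for every other $w\in S$. Applying it to a linear relation shows that the coefficient of $v^{\otimes m}$ vanishes. Since $v$ was arbitrary, the tensors are independent.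

Now write the tensor as $\sum_{v\in S}v^{\otimes(n-1)}\otimes v^{\otimes(k-n+1)}$. As $k\ge2(n-1)$, both exponents are at least $n-1$, so on both sides we have independent families. By Fact 3 the flattening has rank $n$, and the tensor rank is at least that. $\square$

**Theorem A.** Let $K=\mathbb F_q$ and $r\ge q$. For every $k\ge2r$ there is a $k$-fold tensor $\omega$ over $K$ with $\operatorname{rk}\omega=r+1$, all of whose contractions have rank $\le r$. So no $k_0$ exists for $(K,r)$.

*Proof.* We want $r+1$ directions that no functional can see all at once. Let $V=\mathbb F_q^n$, $n\ge2$, have at least $r+1$ one-dimensional subspaces, and let $P\subset V$ be a 2-dimensional subspace. It contains $q+1\le r+1$ lines. Let $S$ be a set of $r+1$ pairwise non-parallel nonzero vectors that contains a representative of each line of $P$, and put $\omega=\sum_{v\in S}v^{\otimes k}$. By Lemma 1 with $n=r+1$ vectors, $\operatorname{rk}\omega=r+1$, as $k\ge 2r$.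

Let $x\in V^*$. Since $\dim P=2$, the restriction $x|_P$ has a nonzero kernel. This kernel contains a line of $P$, so $x(v)=0$ for some $v\in S$. Thus $\psi_{i,x}\omega=\sum_{v\in S}x(v)\,v^{\otimes(k-1)}$ has at most $r$ nonzero terms. $\square$

So the conjecture is false, for instance for $K=\mathbb F_2$ and $r=2$.

## How many vectors there can be if every functional is nonzero on at most $r$ of them

Theorem A rests on a set of vectors such that each functional is nonzero on at most $r$ of them. How large can such a set be? For an integer $r\ge1$ put
$$R_K(r)=\sum_{l\ge0}\Big\lfloor\frac r{|K|^l}\Big\rfloor\quad(K\text{ finite}),\qquad R_K(r)=r\quad(K\text{ infinite}),\tag{1}$$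
and $R_K(0)=0$. For example $R_{\mathbb F_2}(2)=2+1=3$, the three vectors of the opening, and $R_{\mathbb F_2}(3)=3+1=4$. The $l=0$ term is $r$, and the $l=1$ term vanishes exactly when $r<|K|$, in which case all later ones vanish as well. So for $r\ge 1$
$$R_K(r)=r\iff r<|K|.\tag{2}$$
For $K=\mathbb F_q$ we have $\lfloor\lfloor r/q\rfloor/q^l\rfloor=\lfloor r/q^{l+1}\rfloor$, and therefore
$$R_K(r)=r+R_K(\lfloor r/q\rfloor).\tag{3}$$

**Lemma 2.** Let $K$ be any field, $r\ge0$, $U$ a finite-dimensional $K$-space, and $a_1,\dots,a_s\in U\setminus\{0\}$ (repetitions allowed). If every $x\in U^*$ satisfies $\#\{j:x(a_j)\ne0\}\le r$, then $s\le R_K(r)$.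

*Proof.* Let $K$ be infinite. We show that some $x$ is nonzero on all $a_j$, which gives $s\le r$. Proceed by induction on $s$, the case $s=0$ being empty. Suppose $x$ is nonzero on $a_1,\dots,a_{s-1}$. If $x(a_s)\neq0$, we are done. Otherwise take $y$ with $y(a_s)=1$ and consider $y+\lambda x$. Its value at $a_s$ is $1$ for every $\lambda$, and for each $j<s$ its value at $a_j$ vanishes for exactly one $\lambda$. Some $\lambda\in K$ avoids these at most $s-1$ values.

Let $K=\mathbb F_q$. We use induction on $r$. If $r=0$, then $s=0$, because each nonzero $a_j$ is nonzero under some functional. Let $r\ge1$. Choose $x$ for which $w=\#\{j:x(a_j)\neq0\}$ is maximal, so $w\le r$, and let $Z=\{j:x(a_j)=0\}$. We claim that on $Z$ every functional is nonzero only rarely. Let $y\in U^*$ and look at the $q$ functionals $y+\lambda x$, $\lambda\in\mathbb F_q$. For $j\notin Z$ exactly one $\lambda$ makes $y(a_j)+\lambda x(a_j)$ zero, so exactly $q-1$ make it nonzero. For $j\in Z$ the value is $y(a_j)$ for all $\lambda$. Counting pairs and using the maximality of $w$,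
$$q\,\#\{j\in Z:y(a_j)\ne0\}+(q-1)w=\sum_{\lambda\in\mathbb F_q}\#\{j:(y+\lambda x)(a_j)\ne0\}\le qw.$$
Hence $\#\{j\in Z:y(a_j)\neq0\}\le\lfloor w/q\rfloor\le\lfloor r/q\rfloor$ for every $y$. As $\lfloor r/q\rfloor<r$, induction applies to the list $(a_j)_{j\in Z}$ and gives $|Z|\le R_K(\lfloor r/q\rfloor)$. So $s=w+|Z|\le r+R_K(\lfloor r/q\rfloor)=R_K(r)$ by (3). $\square$

The number $R_K(r)$ turns out to govern ranks for large $k$ in full.

**Theorem B.** Let $K$ be any field, $r\ge1$, $R=R_K(r)$ and $k>3(R+r-1)^2$. If all contractions of $\omega\in V_1\otimes\cdots\otimes V_k$ have rank $\le r$, then $\operatorname{rk}\omega\le R$. This is sharp: for every such $k$ some $\omega$ has rank exactly $R$ and all contractions of rank $\le r$.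

**Corollary C.** The conjecture holds for $(K,r)$ with $r\ge1$ if and only if $r<|K|$. In that case (in particular for all infinite $K$) one may take $k_0=3(2r-1)^2$, independent of $K$. Moreover any valid $k_0$ satisfies $k_0\ge r+1$.

*Proof of sharpness in Theorem B.* Lemma 1 reduces this to finding $R$ vectors that attain the bound in Lemma 2. First let $K=\mathbb F_q$ and let $r=\sum_lr_lq^l$ be the base-$q$ expansion. Let $U$ be the direct sum, over all $l$, of $r_l$ copies of $\mathbb F_q^{l+1}$, and let $S\subset U$ consist of one representative of each line of each of these summands. Vectors of $S$ in different summands are independent and those in one summand represent different lines, so the vectors of $S$ are pairwise non-parallel. A summand $\mathbb F_q^{l+1}$ has $1+q+\cdots+q^l$ lines, and $\lfloor r/q^t\rfloor=\sum_{l\ge t}r_lq^{l-t}$, so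
$$|S|=\sum_lr_l(1+q+\cdots+q^l)=\sum_{t\ge0}\sum_{l\ge t}r_lq^{l-t}=\sum_{t\ge0}\lfloor r/q^t\rfloor=R.$$
A functional on $U$ restricts to each summand $\mathbb F_q^{l+1}$ either as $0$ or as a nonzero functional. In the latter case its kernel is a hyperplane, so it is nonzero on exactly
$$\frac{q^{l+1}-1}{q-1}-\frac{q^l-1}{q-1}=q^l$$
of the representatives. Altogether it is nonzero on at most $\sum_lr_lq^l=r$ vectors of $S$. Hence all contractions of $\omega=\sum_{v\in S}v^{\otimes k}$ have rank $\le r$. By Lemma 1, $\operatorname{rk}\omega=R$ as soon as $k\ge\max(1,2(R-1))$, and this follows from $k>3(R+r-1)^2\ge3R^2$.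

For infinite $K$ we have $R=r$. Take $\sum_{j=1}^re_j^{\otimes k}$ with $e_j$ a basis of $K^r$. It has rank $r$ by Lemma 1, with the same check of $k$, and its contractions have rank $\le r$ by Fact 1. $\square$

For $K=\mathbb F_2$ and $r=3=1+2$, the recipe takes $U=\mathbb F_2\oplus\mathbb F_2^2$ and $S$ consisting of $1+3=4$ vectors.

## The tensors $W_k$, and what a single good functional does not control

To prove the upper bound in Theorem B, one would first try the following. Suppose $\operatorname{rk}\omega=s>R$, and write $\omega=\sum_{j=1}^st_j$ with nonzero pure $t_j$. Look at one slot $i$. By Lemma 2 some $x\in V_i^*$ is nonzero on at least $r+1$ of the slot-$i$ vectors of the $t_j$. Then $\psi_{i,x}\omega$ is a sum of at least $r+1$ nonzero pure tensors, and one hopes that it has rank greater than $r$.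

The hope is where this stops: a sum of $r+1$ nonzero pure tensors may well have rank at most $r$. For example, let $e_0,e_1$ be a basis of $K^2$ and
$$W_k=\sum_{i=1}^ke_0^{\otimes(i-1)}\otimes e_1\otimes e_0^{\otimes(k-i)},\qquad\text{so that}\qquad W_k=e_1\otimes e_0^{\otimes(k-1)}+e_0\otimes W_{k-1}\quad(k\ge2).$$

**Lemma 3.** For $k\ge2$ all contractions of $W_k$ have rank $\le k-1$. For all $k\ge1$ and $\gamma\in K$ we have $\operatorname{rk}(W_k+\gamma e_0^{\otimes k})\ge k$. In particular $\operatorname{rk}W_k=k$.

*Proof.* For the contractions,
$$\psi_{i,x}W_k=x(e_0)W_{k-1}+x(e_1)e_0^{\otimes(k-1)}.$$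
If $x(e_0)=0$, the rank is at most $1\le k-1$. If $x(e_0)\ne0$, absorb the last term into one of the $k-1$ terms of $x(e_0)W_{k-1}$: replace $x(e_0)\,e_1\otimes e_0^{\otimes(k-2)}$ by $\big(x(e_0)e_1+x(e_1)e_0\big)\otimes e_0^{\otimes(k-2)}$. So $k-1$ pure tensors suffice.

For the lower bound we use induction on $k$. For $k=1$ the vector $e_1+\gamma e_0$ is nonzero. Let $k\ge2$ and take a decomposition of $W_k+\gamma e_0^{\otimes k}$ of minimal length. Contracting slot 1 with the functional $e_0\mapsto0$, $e_1\mapsto1$ yields $e_0^{\otimes(k-1)}\neq0$. So this functional is nonzero on the first-slot vector $u$ of some term, and for that term $u\not\parallel e_0$. Choose $x$ with $x(u)=0$ and $x(e_0)=1$. Contracting slot 1 with $x$ kills that term and yields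
$$W_{k-1}+(\gamma+x(e_1))\,e_0^{\otimes(k-1)},$$
which has rank $\ge k-1$ by induction. So the decomposition has at least $(k-1)+1=k$ terms.

Finally $\operatorname{rk}W_k\le k$, since $W_k$ is defined as a sum of $k$ pure tensors. $\square$

The functional with $x(e_0)=x(e_1)=1$ is nonzero on every slot vector in the defining decomposition of $W_k$, and still the contraction has rank at most $k-1$. One may object that the number of factors is small here compared with the rank. But let $v\ne0$ and consider $W_3\otimes v^{\otimes(k-3)}$ for any $k>3$. It has rank $3$: contracting the last $k-3$ slots with functionals equal to $1$ on $v$ recovers $W_3$. Contracting any of the first three slots lowers the rank to at most $2$, because $\psi_{i,x}(W_3\otimes v^{\otimes(k-3)})=(\psi_{i,x}W_3)\otimes v^{\otimes(k-3)}$. Contracting any of the last $k-3$ slots with a functional equal to $1$ on $v$ leaves $W_3\otimes v^{\otimes(k-4)}$ of rank $3$. So for large $k$ it is the choice of slot that matters, and the good slots are those in which the three terms agree.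

The opposite extreme is a sum of powers as in Lemma 1, where any two terms disagree in every slot. There every slot is good.

A general decomposition is a mixture. The plan is to sort the terms $t_j$ into clusters: terms that disagree in only a few slots go into one cluster, and the slots in which they disagree are set aside. After this, inside a cluster all terms agree on the remaining slots $I$, while different clusters disagree in many slots of $I$. This turns $\omega$ into
$$\omega=\sum_CA_C\otimes a_C,\tag{4}$$
with $a_C$ pure on the slots of $I$ and $A_C$ living on the slots that were set aside. We then contract a slot of $I$. What we need is that the rank of such a sum is the sum of the ranks of the $A_C$. Flattening no longer gives this, since a flattening may see less than the rank of $A_C$: every flattening of $W_3$ into a single slot and the other two has rank at most $2$, one side being $K^2$, while $\operatorname{rk}W_3=3$. Instead we compare directly with a hypothetical shorter decomposition.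

## Additivity of rank for well-separated pure factors

For tuples $u=(u_i)_{i\in I}$ and $v=(v_i)_{i\in I}$ of nonzero vectors with $u_i,v_i\in V_i$, let
$$d(u,v)=\#\{i\in I:u_i\not\parallel v_i\}.$$
Since parallelism is an equivalence relation, $u_i\not\parallel w_i$ implies $u_i\not\parallel v_i$ or $v_i\not\parallel w_i$. So $d$ satisfies the triangle inequality. We also write $u$ for the pure tensor $\bigotimes_{i\in I}u_i$. As an example, in the three terms of $W_3$ any two tuples are at distance $2$, while $u^{\otimes k}$ and $v^{\otimes k}$ with $u\not\parallel v$ are at distance $k$.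

**Lemma 4 (additivity of rank).** Let $W=\bigotimes_{j\in J}V_j$, and let $I$ be a finite set of further slots. For $C=1,\dots,c$ $(c\ge1)$ let $0\ne A_C\in W$ and $a_C=\bigotimes_{i\in I}a_{C,i}$ with all $a_{C,i}\neq0$. Put $s=\sum_C\operatorname{rk}A_C$. If $c\ge2$, assume that for all $C\ne C'$ there are at least $2c+2s-5$ slots $i\in I$ with $a_{C,i}\not\parallel a_{C',i}$. Then $\operatorname{rk}\big(\sum_CA_C\otimes a_C\big)=s$.

*Proof.* The rank is at most $s$: decompose each $A_C$ into $\operatorname{rk}A_C$ pure tensors. If $c=1$, contract all slots $i\in I$ with functionals equal to $1$ on $a_{1,i}$. This yields $A_1$, so the rank is at least $\operatorname{rk}A_1=s$.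

Let $c\ge2$, and suppose that a shorter decomposition exists:
$$\sum_CA_C\otimes a_C=\sum_{j=1}^pB_j\otimes u_j,\qquad p\le s-1,\tag{5}$$
where $B_j\in W$ is pure and $u_j=\bigotimes_{i\in I}u_{j,i}$ with all $u_{j,i}\neq0$ (zero terms are dropped). Since the $A_C$ are nonzero, $s\ge c\ge 2$. Put
$$m=c+s-2.$$
Then $m\ge c-1+p$ and $m\ge1$. The hypothesis says $d(a_C,a_{C'})\ge2m-1\ge m$ for $C\ne C'$.

**Step 1: assign each term on the right of (5) to at most one $a_C$.** This makes the terms available to different $C$ disjoint. Let
$$J_C=\{j:d(u_j,a_C)\le m-1\}.$$
If $j\in J_C\cap J_{C'}$ with $C\ne C'$, the triangle inequality gives $d(a_C,a_{C'})\le2m-2$, contrary to the hypothesis. So the sets $J_C$ are pairwise disjoint.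

**Step 2: isolate $A_C$ by a product of functionals.** The aim is to express $A_C$ through the $B_j$ with $j\in J_C$ alone. Fix $C$. Consider the family of all $a_{C'}$ with $C'\neq C$ and all $u_j$ with $j\notin J_C$. It has at most $c-1+p\le m$ members, and each member is at distance at least $m$ from $a_C$. Go through the members $y$ one by one and choose for each a slot $i_y\in I$, different from those already used, in which $y_{i_y}\not\parallel a_{C,i_y}$. This is possible, because at each moment at most $m-1$ slots have been used, and $y$ disagrees with $a_C$ in at least $m$ slots. In slot $i_y$ take a functional that kills $y_{i_y}$ and equals $1$ on $a_{C,i_y}$ (Fact 2). In every other slot $i\in I$ take a functional equal to $1$ on $a_{C,i}$. Let $f$ be the product of these functionals. Then $f(a_C)=1$, $f(a_{C'})=0$ for $C'\ne C$, and $f(u_j)=0$ for $j\notin J_C$.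

**Step 3: count.** The aim is to contradict $p\le s-1$. Applying $\mathrm{id}_W\otimes f$ to (5) gives
$$A_C=\sum_{j\in J_C}f(u_j)\,B_j,$$
so $\operatorname{rk}A_C\le|J_C|$. Summing over $C$ and using that the $J_C$ are disjoint subsets of $\{1,\dots,p\}$, we get $s\le\sum_C|J_C|\le p$, a contradiction. $\square$

The constant $2c+2s-5=2m-1$ has two sources: the product functional in Step 2 needs $m$ slots to kill up to $m$ tensors, and the balls of radius $m-1$ around the $a_C$ have to be disjoint.

## The upper bound in Theorem B

Let $k>3(R+r-1)^2$, let all contractions of $\omega$ have rank $\le r$, and suppose that $\operatorname{rk}\omega>R$. We derive a contradiction.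

**Step 1: reduce to $R<\operatorname{rk}\omega\le R+r$.** The number of slots that clustering costs depends on $\operatorname{rk}\omega$, which so far is not bounded. We replace $\omega$ by a tensor whose rank exceeds $R$ only slightly. Write $\omega=\sum_{j=1}^dT_j\otimes e_j$ as in Fact 4. Each $T_j$ is a contraction of $\omega$, so $\operatorname{rk}T_j\le r$. For $0\le m\le d$ let $\pi_m:V_k\to V_k$ be linear with $e_j\mapsto e_j$ for $j\le m$, $e_j\mapsto0$ for $m<j\le d$, and $0$ on a complement of the span of $e_1,\dots,e_d$. Put
$$\omega_m=(\mathrm{id}\otimes\pi_m)\omega=\sum_{j\le m}T_j\otimes e_j.$$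
All contractions of $\omega_m$ still have rank $\le r$. In slot $k$ we have $\psi_{k,x}\omega_m=\psi_{k,x\circ\pi_m}\omega$, which is itself a contraction of $\omega$. For $i<k$ we have $\psi_{i,x}\omega_m=(\mathrm{id}\otimes\pi_m)\psi_{i,x}\omega$, whose rank is at most that of $\psi_{i,x}\omega$ by Fact 1.

Now $\omega_0=0$, $\omega_d=\omega$, and $\operatorname{rk}\omega_m\le\operatorname{rk}\omega_{m-1}+\operatorname{rk}T_m\le\operatorname{rk}\omega_{m-1}+r$. Let $m$ be the least index with $\operatorname{rk}\omega_m>R$. Then $m\ge1$ and $\operatorname{rk}\omega_{m-1}\le R$, so $R<\operatorname{rk}\omega_m\le R+r$. Replace $\omega$ by $\omega_m$ and put $s=\operatorname{rk}\omega$. Then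
$$R+1\le s\le R+r,\qquad k>3(s-1)^2.\tag{6}$$

**Step 2: sort the terms into clusters.** The purpose is to reach the form (4) with clusters far enough apart for Lemma 4, without losing all slots. Fix a decomposition $\omega=\sum_{j=1}^st_j$ into nonzero pure tensors $t_j=\bigotimes_{i=1}^kt_{j,i}$. We construct a set of slots $I\subseteq\{1,\dots,k\}$ and a partition of $\{1,\dots,s\}$ into clusters such that
$$\text{for each cluster }C\text{ and each }i\in I,\text{ the vectors }t_{j,i}\ (j\in C)\text{ are all parallel to one vector }a_{C,i}.\tag{7}$$
Start with $I=\{1,\dots,k\}$ and singleton clusters. As long as the current number $c$ of clusters is at least $2$ and there are two clusters $C\ne C'$ with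
$$\#\{i\in I:a_{C,i}\not\parallel a_{C',i}\}\le2c+2s-5,$$
merge $C$ and $C'$ into one cluster and delete from $I$ the slots counted here. On the slots that remain, the vectors of $C$ and of $C'$ are parallel to each other, so (7) is preserved.

Each merger lowers $c$ by one, so each value $c=s,s-1,\dots,2$ occurs in at most one merger. The total number of deleted slots is therefore at most
$$\sum_{c=2}^s(2c+2s-5)=(s^2+s-2)+(2s-5)(s-1)=(s-1)\big((s+2)+(2s-5)\big)=3(s-1)^2<k,$$
by (6). So $I\ne\emptyset$ at the end. When the procedure stops, with $c$ clusters, either $c=1$ or any two clusters disagree in at least $2c+2s-4$ slots of $I$.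

**Step 3: check that no rank is lost inside a cluster.** Lemma 4 speaks about $\operatorname{rk}A_C$, so we have to know these ranks. Put $a_C=\bigotimes_{i\in I}a_{C,i}$. By (7), for $j\in C$ and $i\in I$ we have $t_{j,i}=\mu_{j,i}a_{C,i}$ with scalars $\mu_{j,i}$. Hence
$$\omega=\sum_CA_C\otimes a_C,\qquad A_C=\sum_{j\in C}\Big(\prod_{i\in I}\mu_{j,i}\Big)\bigotimes_{i\notin I}t_{j,i}.$$
Here $A_C$ is a sum of $|C|$ pure tensors, so $\operatorname{rk}A_C\le|C|$. From
$$s=\operatorname{rk}\omega\le\sum_C\operatorname{rk}A_C\le\sum_C|C|=s$$
we get $\operatorname{rk}A_C=|C|$ for every cluster $C$; in particular $A_C\neq0$.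

**Step 4: contract a slot of $I$ and obtain rank greater than $r$.** This gives the contradiction. Fix $i\in I$, and consider the list of vectors in which each $a_{C,i}$ is repeated $|C|$ times. It has length $s>R=R_K(r)$. By Lemma 2, applied in the span of these vectors, there is a functional $x$ that is nonzero on more than $r$ members of the list. Extend $x$ to $V_i$. Then
$$s':=\sum_{C\in\Gamma}|C|\ge r+1,\qquad\Gamma:=\{C:x(a_{C,i})\ne0\},$$
and
$$\psi_{i,x}\omega=\sum_{C\in\Gamma}x(a_{C,i})\,A_C\otimes\bigotimes_{h\in I\setminus\{i\}}a_{C,h}.$$
We apply Lemma 4 with slot set $I\setminus\{i\}$ and the tensors $x(a_{C,i})A_C$, $C\in\Gamma$. These are nonzero of rank $|C|$, so the sum of their ranks is $s'$. Let $c'=|\Gamma|$. Since $s'\ge r+1>0$, we have $c'\ge1$; also $c'\le c$ and $s'\le s$. If $c'=1$, Lemma 4 needs no distance hypothesis. If $c'\ge2$, then $c\ge2$, and removing the single slot $i$ from $I$ leaves any two clusters in $\Gamma$ with at least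
$$(2c+2s-4)-1=2c+2s-5\ge2c'+2s'-5$$
slots of disagreement, as Lemma 4 demands. In both cases $\operatorname{rk}\psi_{i,x}\omega=s'\ge r+1$. This contradicts the assumption that all contractions have rank $\le r$. $\square$

Note how the two obstacles were treated separately: Lemma 2 takes care of the terms that a functional must kill, counted with the multiplicities $|C|$, and Lemma 4 takes care of the rank of what survives. In the example $W_3\otimes v^{\otimes(k-3)}$, where the terms are pairwise at distance $2$, clustering merges all three terms, deletes the first three slots, and leaves $I=\{4,\dots,k\}$ with a single $A_C=W_3$.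

## The pairs $(K,r)$ for which the conjecture holds

*Proof of Corollary C.* If $r\ge|K|$, then $K$ is finite and Theorem A shows that no $k_0$ exists.

If $r<|K|$, then $R_K(r)=r$ by (2), and Theorem B says that for $k>3(2r-1)^2$ a tensor all of whose contractions have rank $\le r$ has rank $\le r$. The converse implication is Fact 1. So $k_0=3(2r-1)^2$ is valid, and it does not depend on $K$.

For the lower bound on $k_0$, take $k=r+1\ge2$ in Lemma 3. All contractions of $W_{r+1}$ have rank $\le r$, while $\operatorname{rk}W_{r+1}=r+1>r$. So $k=r+1$ cannot exceed a valid $k_0$, that is, $k_0\ge r+1$. $\square$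

Thus the conjecture fails exactly when $|K|\le r$: it holds for every $r$ over every infinite field, and over $\mathbb F_q$ it holds for $r<q$ only. In general, for $k>3(R_K(r)+r-1)^2$, Theorem B says that $R_K(r)$ is the exact maximal rank of a $k$-fold tensor all of whose contractions have rank $\le r$. The value $3(2r-1)^2$ is not claimed to be optimal; for $r<|K|$ these general arguments give only that the least valid $k_0$ lies between $r+1$ and $3(2r-1)^2$. For $r=1$ the computation by hand shows that the least valid value is $2=r+1$, whereas $3(2r-1)^2=3$.
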